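\title{A Maharam algebra with no atomless measure subalgebra}

\begin{abstract}
We construct, in ZFC, a nontrivial atomless Maharam algebra $D$ that contains no nontrivial atomless measure algebra as a complete subalgebra; the same holds below every nonzero element of $D$. It follows that every finite $\sigma$-additive measure on a $\sigma$-subalgebra of $D$ is purely atomic and that forcing with $D$ adds no random real. The construction is a variant of Talagrand's construction of a Maharam algebra that is not a measure algebra, and the proof is self-contained.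
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{submeasure} on a Boolean algebra $B$ is a function $\nu\colon B\to[0,\infty)$ such that $\nu(0)=0$, $\nu(x)\le\nu(y)$ whenever $x\le y$, and $\nu(x\vee y)\le\nu(x)+\nu(y)$. It assigns sizes to elements and retains from additivity only that the join of two small elements is small. It is \emph{strictly positive} if $\nu(x)>0$ for $x\ne0$, and \emph{continuous} if $\nu(x_n)\to0$ whenever $(x_n)$ decreases and has infimum $0$. A \emph{measure} is a finite $\sigma$-additive function: $\lambda(\bigvee_ix_i)=\sum_i\lambda(x_i)$ for pairwise disjoint sequences $(x_i)$. A complete Boolean algebra is a \emph{measure algebra} if it carries a strictly positive measure, and a \emph{Maharam algebra} if it carries a strictly positive continuous submeasure.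

A measure is a continuous submeasure: if $(x_n)$ decreases to $0$, then $\lambda(x_n)$ is the $n$th tail of the convergent series $\sum_i\lambda(x_i\setminus x_{i+1})$. So every measure algebra is a Maharam algebra. Talagrand \cite{Talagrand} proved that there is a Maharam algebra that is not a measure algebra. One may then ask whether additivity can always be recovered on a smaller algebra. A subalgebra $M$ of a complete Boolean algebra $D$ is a \emph{complete subalgebra} if the supremum and the infimum in $D$ of every subset of $M$ belong to $M$. The question whether some Maharam algebra contains no measure algebra as a complete subalgebra is posed in \cite{Contributions}.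

Two degenerate cases must be set aside. First, $\{0,1\}$ is a measure algebra and a complete subalgebra of every complete Boolean algebra; more generally, the joins of subfamilies of a countable partition of $1$ form a complete subalgebra that is a measure algebra. So the subalgebra should be required to be \emph{atomless}, an \emph{atom} being a minimal nonzero element. Second, if $D$ has an atom $d$, then no complete subalgebra $M$ is atomless, because $\bigwedge\{x\in M:x\ge d\}$ is an atom of $M$. So $D$ should be atomless as well. Calling an algebra \emph{nontrivial} if $0\ne1$, we arrive at the problem.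

\begin{quote}
Is there a nontrivial atomless Maharam algebra that contains no nontrivial atomless measure algebra as a complete subalgebra?
\end{quote}

It is tempting to guess that there is none. Let $\nu$ be a strictly positive continuous submeasure on an atomless $D$. Split $1$ into two nonzero pieces, split each piece again, and so on, and give each piece of the $n$th generation the mass $2^{-n}$. This defines a finitely additive function $\lambda$ on a countable subalgebra, which one would like to extend to a strictly positive measure on the complete subalgebra that it generates. A necessary condition is that $\lambda$ and $\nu$ have the same small elements, in the $\varepsilon$--$\delta$ sense (Lemma~\ref{lem:compare}). The freedom in choosing the splittings is enormous, and only one choice has to succeed. We show that all choices can fail. For $a\in D$ let $D_a=\{d\in D:d\le a\}$, a complete Boolean algebra with unit $a$.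

\begin{theorem}\label{thm:A}
There is a nontrivial atomless Maharam algebra $D$ such that for every nonzero $a\in D$, no atomless complete subalgebra of $D_a$ carries a strictly positive $\sigma$-additive measure.
\end{theorem}

The case $a=1$ answers the question in the affirmative; in particular $D$ itself is not a measure algebra. The proof is carried out in ZFC. To state the consequences, call a subalgebra of $D_a$ a \emph{$\sigma$-subalgebra} if it contains the supremum in $D_a$ of each of its countable subsets, call a complete algebra \emph{purely atomic} if its unit is the join of its atoms, and call a measure on $M$ \emph{purely atomic} if it is concentrated on a join of countably many atoms of $M$, that is, vanishes on the complement of that join. Random reals are recalled in Section~\ref{sec:B}.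

\begin{theorem}\label{thm:B}
The algebra $D$ of Theorem~\ref{thm:A} has the following properties.
\begin{enumerate}
\item[(1)] If $a\ne0$ and $M$ is a $\sigma$-subalgebra of $D_a$, then every finite $\sigma$-additive measure on $M$ is purely atomic.
\item[(2)] For $a\ne0$, a complete subalgebra $M$ of $D_a$ is a measure algebra if and only if it is purely atomic. Every complete subalgebra of $D_a$ is the product of a purely atomic algebra with at most countably many atoms and an atomless algebra carrying no nonzero $\sigma$-additive measure (either factor may be trivial).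
\item[(3)] Every nontrivial atomless complete subalgebra of $D$ is again a Maharam algebra as in Theorem~\ref{thm:A}.
\item[(4)] Forcing with $D$ adds no random real.
\end{enumerate}
\end{theorem}

The algebra $D$ is the metric completion of the clopen algebra of the Cantor set under a submeasure $\nu_1$, the first term of an increasing sequence $\nu_1\le\nu_2\le\cdots$. The construction is a variant of Talagrand's \cite{Talagrand}, with rapidly increasing lower bounds $c_k$ for the total submeasures $\nu_k(1)$; Talagrand's theorem is not used. Section~\ref{sec:prelim} reduces Theorem~\ref{thm:A} to finding elements of large measure and small submeasure. Section~\ref{sec:thin} shows the mechanism in its simplest instance. Sections~\ref{sec:cards}--\ref{sec:D} construct $D$, Section~\ref{sec:random} supplies a concentration inequality, and Sections~\ref{sec:A} and~\ref{sec:B} prove the theorems.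

Throughout, $\mathbb N=\{1,2,\dots\}$, $[n]=\{1,\dots,n\}$, intervals $(m,n]$ are intervals of integers, and $x\triangle y=(x\setminus y)\vee(y\setminus x)$. Strictly positive measures on nontrivial algebras are normalized to be probabilities.

\section{Three lemmas on Boolean algebras}\label{sec:prelim}

A submeasure $\nu$ is \emph{exhaustive} if $\nu(x_i)\to0$ for every pairwise disjoint sequence $(x_i)$. This condition mentions no infinite suprema, so it makes sense on a countable algebra; it is what must be proved there for the completion to carry a continuous submeasure (Section~\ref{sec:D}). A measure is exhaustive, since $\sum_i\lambda(x_i)<\infty$. An \emph{antichain} is a set of pairwise disjoint nonzero elements, and an algebra satisfies the \emph{countable chain condition} (ccc) if all its antichains are countable.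

\begin{lemma}\label{lem:ccc}
\begin{enumerate}
\item[(a)] An algebra with a strictly positive exhaustive submeasure is ccc.
\item[(b)] In a $\sigma$-complete ccc algebra $D$ every subset $X$ has a supremum, and it is the supremum of a countable subset of $X$. In particular $D$ is complete, and every $\sigma$-subalgebra of $D_a$ is a complete subalgebra of $D_a$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For each $n$, only finitely many members of an antichain have submeasure at least $1/n$.

(b) Let $Y$ be maximal among antichains each of whose members lies below some member of $X$. Then $Y$ is countable; choose a countable $X_0\subset X$ such that each member of $Y$ lies below a member of $X_0$, and let $x_0=\bigvee X_0$. If $x\in X$ had $x\setminus x_0\ne0$, this element could be added to $Y$. So $x_0$ is an upper bound of $X$, and it is the least one because every upper bound of $X$ bounds $X_0$. Infima are handled by passing to complements.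
\end{proof}

A continuous submeasure $\varphi$ on a $\sigma$-complete algebra is countably subadditive: if $x=\bigvee_ix_i$, then $x\setminus\bigvee_{i\le n}x_i$ decreases to $0$, and $\varphi(x)\le\sum_{i\le n}\varphi(x_i)+\varphi(x\setminus\bigvee_{i\le n}x_i)$.

\begin{lemma}\label{lem:compare}
Let $\varphi$ and $\psi$ be continuous submeasures on a $\sigma$-complete algebra $M$, with $\varphi$ strictly positive. For every $\beta>0$ there is $\delta>0$ such that $\varphi(x)<\delta$ implies $\psi(x)<\beta$.
\end{lemma}

\begin{proof}
Otherwise there are $x_n$ with $\varphi(x_n)<2^{-n}$ and $\psi(x_n)\ge\beta$. The elements $y_n=\bigvee_{i\ge n}x_i$ decrease and satisfy $\varphi(y_n)\le2^{1-n}$. Hence $\varphi(\bigwedge_ny_n)=0$ and $\bigwedge_ny_n=0$. But $\psi(y_n)\ge\beta$ for all $n$, contradicting the continuity of $\psi$.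
\end{proof}

Let $\nu$ be a strictly positive continuous submeasure on $D$, let $M$ be a complete subalgebra of $D_a$, and let $\lambda$ be a strictly positive measure on $M$. Infima in $M$ are infima in $D$, so $\nu$ restricted to $M$ is continuous, and Lemma~\ref{lem:compare} applies to the pair in both directions. We shall use one direction against the other: from elements of small measure, which have small submeasure, we shall manufacture elements of measure at least $\frac12$ and arbitrarily small submeasure. The elements of small measure come from the next lemma.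

\begin{lemma}\label{lem:equi}
Let $M$ be a complete atomless algebra with a strictly positive $\sigma$-additive probability $\lambda$. For every $R\ge1$ there is a partition of $1$ into $R$ elements of $M$ of measure $1/R$.
\end{lemma}

\begin{proof}
Let $\mathcal C$ be a maximal chain in $M$. Then $0,1\in\mathcal C$, and $\lambda$ is strictly increasing on $\mathcal C$ by strict positivity. If $(x_n)$ is an increasing sequence in $\mathcal C$, every member of $\mathcal C$ lies below some $x_n$ or above all of them, so it is comparable with $\bigvee_nx_n$; by maximality $\bigvee_nx_n\in\mathcal C$, and $\lambda(\bigvee_nx_n)=\lim_n\lambda(x_n)$. The dual statement holds for decreasing sequences. A limit point of $\lambda[\mathcal C]$ is the limit of a monotone sequence of values, so $\lambda[\mathcal C]$ is a closed subset of $[0,1]$ containing $0$ and $1$. If it were not all of $[0,1]$, there would be $x<y$ in $\mathcal C$ such that every member of $\mathcal C$ lies below $x$ or above $y$. Since $y\setminus x$ is not an atom, there is $c$ with $x<c<y$, and $\mathcal C\cup\{c\}$ is a larger chain. Hence there are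 $x_i\in\mathcal C$ with $\lambda(x_i)=i/R$ for $0\le i\le R$, and the elements $x_i\setminus x_{i-1}$ form the partition.
\end{proof}

\section{Thin sets}\label{sec:thin}

Let $T=\{0,1\}^{\mathbb N}$. For $m\ge0$ let $\mathcal B_m$ be the algebra of subsets of $T$ that depend only on the first $m$ coordinates, let $\mathcal A_m$ be the set of its $2^m$ atoms, and let $\mathcal B=\mathcal B_\infty=\bigcup_m\mathcal B_m$. For $A\in\mathcal A_m$ let $\pi_A\colon T\to A$ replace the first $m$ coordinates of a point by those common to the points of $A$. For $C\subset A$, the set $\pi_A^{-1}(C)$ consists of the copies of $C$ in all atoms of $\mathcal B_m$; its size is the size of $C$ relative to $A$, with $A$ rescaled to $T$. Two properties are read off the definition.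
\begin{enumerate}
\item[($\Pi$1)] The map $\pi_A$ takes values in $A$ and is the identity on $A$. Hence $\pi_A^{-1}(A)=T$ and $A\cap B\subset\pi_A^{-1}(B)=\pi_A^{-1}(A\cap B)$. If $A\in\mathcal A_m$, $n\ge m$ and $B\in\mathcal B_n$, then $\pi_A^{-1}(B)\in\mathcal B_n$.
\item[($\Pi$2)] If $A\in\mathcal A_m$, $A'\in\mathcal A_l$ and $l\ge m$, then $\pi_A\pi_{A'}=\pi_{A''}$, where $A''\in\mathcal A_l$ is the atom containing $\pi_A(A')$. For $l=m$ this reads $\pi_A\pi_{A'}=\pi_A$.
\end{enumerate}

\begin{definition}\label{def:thin}
Let $\nu\colon\mathcal B\to[0,\infty]$ and let $I\subset\mathbb N$ be finite and nonempty. For $m\in I\setminus\{\max I\}$ let $m^+$ be the successor of $m$ in $I$. A set $E\in\mathcal B$ is \emph{$(I,\nu)$-thin} if for every such $m$ and every $A\in\mathcal A_m$ there is a \emph{hole}: a set $C\in\mathcal B_{m^+}$ with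
\[
C\subset A,\qquad C\cap E=\emptyset,\qquad \nu(\pi_A^{-1}(C))\ge1 .
\]
\end{definition}

Thus a player who has fixed the first $m$ coordinates in any way can avoid $E$ for good using only the coordinates in $(m,m^+]$, and the set of ways to do so is not $\nu$-small. The longer $I$ is, the more such chances there are. If $|I|=1$, every set is $(I,\nu)$-thin.

\begin{example}\label{ex:top}
Let $\nu(B)=\infty$ for $B\ne\emptyset$ and $\nu(\emptyset)=0$. Then $E$ is $(I,\nu)$-thin, or briefly $I$-thin, when each $A\in\mathcal A_m$, $m\in I\setminus\{\max I\}$, contains an atom of $\mathcal B_{m^+}$ disjoint from $E$. Thin sets are large for measures and yet inefficient at covering.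

\emph{Large for measures.} Let $\mu$ be any finitely additive probability on $\mathcal B$, and let $I=\{m_1<\dots<m_N\}$ have gaps $m_{i+1}-m_i=g$. Each $A\in\mathcal A_{m_i}$, $i<N$, contains $2^g$ atoms of $\mathcal B_{m_{i+1}}$; remove one of least measure, which is at most $2^{-g}\mu(A)$. What remains of $T$ is an $I$-thin set of measure at least $1-(N-1)2^{-g}$, and this exceeds $\frac12$ for large $g$, whatever $N$ is.

\emph{Inefficient at covering.} Let $E_1$ be $\{1,4,6\}$-thin and let $E_2$ be $\{2,3,5\}$-thin. The set $E_1$ can be avoided on $(1,4]$ or on $(4,6]$, and $E_2$ on $(2,3]$ or on $(3,5]$. The intervals $(2,3]$ and $(4,6]$ are disjoint (Figure~\ref{fig:select}). Choose $z_1,z_2$ arbitrarily; choose $z_3$ so that the atom of $\mathcal B_3$ obtained misses $E_2$; choose $z_4$ arbitrarily; choose $z_5,z_6$ so that the atom of $\mathcal B_6$ obtained misses $E_1$. This atom is disjoint from $E_1\cup E_2$. Index sets with three points are needed here: $\{z:z_2=0\}$ and $\{z:z_2=1\}$ are both $\{1,2\}$-thin and cover $T$.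
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.3cm,y=0.6cm]
\draw[->] (0,0) -- (7,0);
\foreach \x in {0,...,6} {\draw (\x,-0.12) -- (\x,0.12); \node[below] at (\x,-0.12) {$\x$};}
\node[left] at (0.6,2.2) {$I_1$};
\draw (1,2.2) -- (4,2.2);
\draw[ultra thick] (4,2.2) -- (6,2.2);
\foreach \x in {1,4,6} {\fill (\x,2.2) circle (2pt);}
\node[left] at (0.6,1.2) {$I_2$};
\draw[ultra thick] (2,1.2) -- (3,1.2);
\draw (3,1.2) -- (5,1.2);
\foreach \x in {2,3,5} {\fill (\x,1.2) circle (2pt);}
\end{tikzpicture}
\caption{The index sets $I_1=\{1,4,6\}$ and $I_2=\{2,3,5\}$ each determine two intervals between consecutive points. The thick intervals $(2,3]$ and $(4,6]$, one from each set, are disjoint; with the gaps $(0,2]$, $(3,4]$, $(6,\infty)$ they partition the set $\mathbb N$ of coordinates into five regions.}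
\label{fig:select}
\end{figure}

The choice of disjoint intervals is always possible when there are enough of them, so $s$ thin sets with index sets of at least $s+1$ points never cover $T$.

\begin{lemma}\label{lem:select}
Let $\mathcal G_1,\dots,\mathcal G_s$ be families, each consisting of at least $s$ pairwise disjoint nonempty intervals $(m,n]$. Then one can choose pairwise disjoint $G_i\in\mathcal G_i$, $1\le i\le s$.
\end{lemma}

\begin{proof}
Among all intervals of all families take one, $(m,n]$, with the smallest right endpoint, and select it for its family. An interval $(m',n']$ of another family that meets it has $m'<n\le n'$, so it contains $n$. Each other family therefore has at most one interval meeting $(m,n]$. Discard these and apply induction to the remaining $s-1$ families.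
\end{proof}

Example~\ref{ex:top} suggests a submeasure. Fix $k$ and $N$, charge $2^{-k}N/|I|$ for an $I$-thin set with $|I|\le N$, and let the value of $B$ be the cheapest total charge of a cover of $B$. Every $\mu$ gives mass $\frac12$ to some set of value at most $2^{-k}$. On the other hand, a family of total charge below $c$ has $s<2^kc$ members, each with $|I|>2^{-k}N/c$, so it does not cover $T$ once $N\ge2^kc\,(2^kc+1)$.

This submeasure has two defects. Every nonempty set has value at least $2^{-k}$, so it is not exhaustive. And the holes were chosen among the atoms of the algebras $\mathcal B_n$, whereas a measure on a subalgebra $M$ sees only the elements of $M$, which need not resemble such atoms. Both defects are repaired by one device: the holes at stage $k$ are measured by the submeasure $\nu_{k+1}$ of the next stage, and the cheaper thin sets of later stages are also admitted in covers. The sizes of the parameters are then forced. To obtain a set of value $2^{-k}$ and $\lambda$-measure $\frac12$ we remove about $N(k)$ elements of $M$, each of measure about $1/N(k)$, and each must have $\nu_{k+1}$-size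 above $1$ relative to every atom of a given level. A piece occupying a proportion $1/N(k)$ of $T$ can be expected to have this size only if $\nu_{k+1}(T)$ exceeds a multiple of $N(k)$. So $N(k)$ must be large compared with $c_k$, and $c_{k+1}$ large compared with $N(k)$. Since $\nu_k$ is defined from $\nu_{k+1}$, the recursion runs downward: we start it at a finite depth $p$ with the function of Example~\ref{ex:top} and later let $p\to\infty$.

\section{Cards and the lower bound}\label{sec:cards}

\subsection*{Parameters}
Put $c_1=1$, $N(k)=2^{3k+3}c_k^4$ and $c_{k+1}=16N(k)$. With $x=2^kc_k\ge2$ we have $N(k)=8x^3c_k$, $1+x\le\frac14x^2+\frac12x^2$ and $2x+1\le\frac52x$. Therefore $x\bigl(1+x+(2x+1)^2c_k\bigr)\le x\bigl(\frac34+\frac{25}4\bigr)x^2c_k\le N(k)$ and $(2x+1)c_k\le\frac52xc_k\le N(k)$, which gives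
\begin{equation}\label{eq:P1}
N(k)\ge2^kc_k\bigl(1+s+(2s+1)^2c_k\bigr)\quad\text{and}\quad c_{k+1}\ge(2s+1)c_k\qquad(0\le s\le2^kc_k).
\end{equation}
Since $2^{-k}N(k)=2^{2k+3}c_k^4\ge32$, we also have
\begin{equation}\label{eq:P2}
2^{-k}N(k)\ge2,\qquad c_{k+1}-1>12N(k),\qquad c_{k+1}>8 .
\end{equation}
Nothing else about the parameters is used.

\subsection*{Cards}
Fix the depth $p\ge1$. Put $\nu_{p+1,p}(\emptyset)=0$ and $\nu_{p+1,p}(B)=\infty$ for $B\ne\emptyset$. For $k=p,p-1,\dots,1$ define recursively: a \emph{card of rank $k$} (and depth $p$) is a triple $e=(E,I,k)$ with $E\in\mathcal B$, $1\le|I|\le N(k)$ and $E$ $(I,\nu_{k+1,p})$-thin; its \emph{weight} is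
\[
w(e)=2^{-k}N(k)/|I|\ \ge\ 2^{-k};
\]
and for $B\in\mathcal B$,
\[
\nu_{k,p}(B)=\inf\Bigl\{w(F):\ F\text{ a finite family of cards with ranks in }[k,p],\ B\subset\bigcup_{e\in F}E_e\Bigr\}.
\]
Here $e=(E_e,I_e,j_e)$, and $w(F)=\sum_{e\in F}w(e)$, members being counted with multiplicity. Since $(T,\{1\},k)$ is a card, $\nu_{k,p}\le2^{-k}N(k)$. For $k\le p$ the function $\nu_{k,p}$ is a submeasure: the empty family covers $\emptyset$, a cover of $B$ covers its subsets, and covers of $B$ and $B'$ combine to a cover of $B\cup B'$. Also $\nu_{k,p}\le\nu_{k+1,p}$, since more cards are admitted.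

Cards with $|I|<N(k)$ are admitted, at a proportionally higher weight, because the arguments below look at a card through a window $(m,n]$ of coordinates, where only a part of $I$ is visible. To make the set $E$ depend only on coordinates up to $n$, we enlarge it. For each card $(E,I,j)$ fix holes $C_{l,A}$, for $l\in I\setminus\{\max I\}$ and $A\in\mathcal A_l$, and put
\[
E^{(n)}=T\setminus\bigcup\{C_{l,A}:\ l\in I\setminus\{\max I\},\ l^+\le n,\ A\in\mathcal A_l\}\quad(0\le n<\infty),\qquad E^{(\infty)}=E .
\]
Then $E\subset E^{(n)}\in\mathcal B_n$, and $E^{(n)}$ decreases as $n$ increases.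

\begin{lemma}[Localization]\label{lem:local}
Let $e=(E,I,j)$ be a card, $0\le m\le n\le\infty$, $m<\infty$, $A\in\mathcal A_m$ and $\theta>0$. If $J=I\cap(m,n]$ satisfies $|J|\ge\theta|I|$, then $(\pi_A^{-1}(E^{(n)}),J,j)$ is a card of weight at most $w(e)/\theta$.
\end{lemma}

\begin{proof}
The weight is $w(e)|I|/|J|\le w(e)/\theta$. Let $l\in J$ have the successor $l'$ in $J$, and let $A'\in\mathcal A_l$; we need a hole in $A'$. The successor $l^+$ of $l$ in $I$ exists and $l^+\le l'\le n$. Let $A''\in\mathcal A_l$ be the atom containing $\pi_A(A')$, and let $C''=C_{l,A''}$. Then $C''\in\mathcal B_{l^+}\subset\mathcal B_{l'}$, and $C''\cap E^{(n)}=\emptyset$ because $l^+\le n$. Put $C'=A'\cap\pi_A^{-1}(C'')$. By ($\Pi$1), $C'\in\mathcal B_{l'}$, and $C'$ is disjoint from $\pi_A^{-1}(E^{(n)})$. By ($\Pi$1) and ($\Pi$2),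
\[
\pi_{A'}^{-1}(C')=\pi_{A'}^{-1}(\pi_A^{-1}(C''))=(\pi_A\pi_{A'})^{-1}(C'')=\pi_{A''}^{-1}(C''),
\]
and this set has $\nu_{j+1,p}$-value at least $1$.
\end{proof}

For $m=0$ we have $A=T$ and $\pi_T$ is the identity, so the lemma says that $(E^{(n)},I\cap[1,n],j)$ is a card. The next lemma is the form in which localization enters lower bounds.

\begin{lemma}[Escape]\label{lem:escape}
Let $1\le k\le p+1$, $0\le m\le n\le\infty$, $m<\infty$, $A\in\mathcal A_m$, $C\in\mathcal B_n$, $C\subset A$ and $\theta>0$. Let $G$ be a finite family of cards with ranks in $[k,p]$ such that $|I_e\cap(m,n]|\ge\theta|I_e|$ for all $e\in G$ and $w(G)/\theta<\nu_{k,p}(\pi_A^{-1}(C))$. Then some $y\in C$ lies in no $E_e$, $e\in G$. If $n<\infty$, then some atom of $\mathcal B_n$ is contained in $C$ and disjoint from all $E_e$, $e\in G$.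
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:local} the sets $\pi_A^{-1}(E_e^{(n)})$, $e\in G$, belong to cards with ranks in $[k,p]$ and total weight less than $\nu_{k,p}(\pi_A^{-1}(C))$, so they do not cover $\pi_A^{-1}(C)$. (If $k=p+1$, then $G$ is empty and $\pi_A^{-1}(C)\ne\emptyset$.) Take $z\in\pi_A^{-1}(C)$ not covered. Then $y=\pi_A(z)\in C$ lies in no $E_e^{(n)}\supset E_e$. If $n<\infty$, the sets $C$ and $E_e^{(n)}$ belong to $\mathcal B_n$, so the atom of $\mathcal B_n$ containing $y$ lies in $C$ and misses each $E_e^{(n)}$.
\end{proof}

\begin{lemma}[Symmetry]\label{lem:flip}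
If $g\colon T\to T$ flips one coordinate, then $\nu_{k,p}(gB)=\nu_{k,p}(B)$ for $B\in\mathcal B$ and $1\le k\le p+1$.
\end{lemma}

\begin{proof}
We use downward induction on $k$; the case $k=p+1$ is immediate. The map $g$ is an involution that preserves each $\mathcal B_m$, and $g\pi_A=\pi_{gA}g$ for $A\in\mathcal A_m$: both sides have the first $m$ coordinates of $gA$ and the later coordinates of $gz$. Let $(E,I,j)$ be a card with $j\ge k$. Given $m\in I\setminus\{\max I\}$ and $A\in\mathcal A_m$, let $C\subset gA$ be a hole for $E$. Then $gC\subset A$, $gC\in\mathcal B_{m^+}$, $gC\cap gE=\emptyset$, and $\pi_A^{-1}(gC)=\{z:\pi_{gA}gz\in C\}=g\,\pi_{gA}^{-1}(C)$ has the same $\nu_{j+1,p}$-value as $\pi_{gA}^{-1}(C)$ by induction. So $(gE,I,j)$ is a card of the same weight, and $g$ maps covers of $B$ to covers of $gB$ and back.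
\end{proof}

\subsection*{The lower bound}
A family $F$ of weight less than $c_k$ contains cards of rank $k$, to be avoided on disjoint intervals as in Example~\ref{ex:top}, and cards of higher rank, which have to be avoided at the same time. The difficulty is that the hole offered by a card of rank $k$ is only guaranteed $\nu_{k+1,p}$-size $1$, while the cards of higher rank may weigh almost $c_k$. The solution is to avoid each card of higher rank in a region where a fixed proportion of its index set lies, and to choose the intervals so that the cards assigned to them are light. In the gaps between the intervals the whole atom is available, and its relative size is $c_{k+1}$.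

\begin{proposition}\label{prop:lower}
$\nu_{k,p}(T)\ge c_k$ for $1\le k\le p+1$.
\end{proposition}

\begin{proof}
We use downward induction on $k$; for $k=p+1$ the value is $\infty$. Assume $\nu_{k+1,p}(T)\ge c_{k+1}$, and let $F$ be a finite family of cards with ranks in $[k,p]$ and $w(F)<c_k$. We find a point not covered by $F$. Let $(E_i,I_i,k)$, $1\le i\le s$, be the cards of rank $k$ in $F$, let $F'$ be the family of the others, and let $\theta=1/(2s+1)$. Each card of rank $k$ weighs at least $2^{-k}$, so $s<2^kc_k$, and \eqref{eq:P1} gives
\begin{equation}\label{eq:gap}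
w(F')/\theta<(2s+1)c_k\le c_{k+1}\le\nu_{k+1,p}(T).
\end{equation}

\emph{Good intervals.} Fix $i$. From $2^{-k}N(k)/|I_i|<c_k$ and \eqref{eq:P1} we get $|I_i|-1>s+(2s+1)^2c_k$. Consider the $|I_i|-1$ disjoint intervals $(m,m^+]$, $m\in I_i\setminus\{\max I_i\}$. The \emph{load} of such an interval $G$ is the total weight of the cards $e\in F'$ with $|I_e\cap G|\ge\theta|I_e|$, and $G$ is \emph{good} if its load is less than $\theta$. Each $e$ contributes to the load of at most $1/\theta$ of these intervals, so the loads sum to less than $c_k/\theta$, and fewer than $c_k/\theta^2=(2s+1)^2c_k$ intervals are not good. At least $s$ good intervals remain.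

\emph{Regions.} By Lemma~\ref{lem:select} choose pairwise disjoint good intervals $(m_i,n_i]$, where $n_i$ is the successor of $m_i$ in $I_i$, and renumber so that $m_1<n_1\le m_2<n_2\le\dots\le m_s<n_s$. These $s$ intervals and the $s+1$ gaps $(0,m_1],(n_1,m_2],\dots,(n_s,\infty)$, some possibly empty, partition $\mathbb N$ into $2s+1$ regions. (If $s=0$, the only region is $(0,\infty)$.) Each $e\in F'$ is assigned a region $R(e)$ with $|I_e\cap R(e)|\ge\theta|I_e|$; one exists by the pigeonhole principle.

\emph{Descent.} Start with $A=T\in\mathcal A_0$ and go through the regions from left to right. On reaching the region $(m,n]$ we hold an atom $A\in\mathcal A_m$; let $G=\{e\in F':R(e)=(m,n]\}$. We apply Lemma~\ref{lem:escape} with $k+1$ in place of $k$.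

If the region is a bounded gap, take $C=A$. Then $\pi_A^{-1}(C)=T$ and the hypothesis holds by \eqref{eq:gap}. We obtain an atom of $\mathcal B_n$ inside $A$ disjoint from all $E_e$, $e\in G$, and pass to it.

If the region is $(m_i,n_i]$, take for $C$ a hole for $E_i$ in $A$. Every $e\in G$ contributes to the load, so $w(G)/\theta<1\le\nu_{k+1,p}(\pi_A^{-1}(C))$. We obtain an atom of $\mathcal B_{n_i}$ inside $C$, hence disjoint from $E_i$, and disjoint from all $E_e$, $e\in G$, and pass to it.

In the last, unbounded region take $C=A$ and use \eqref{eq:gap} again. We obtain $y\in A$ outside all $E_e$, $e\in G$. Since $A$ is contained in all atoms chosen before, $y$ is covered by no card of $F$.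
\end{proof}

\section{The limit submeasures}\label{sec:limit}

Every nonempty set has $\nu_{k,p}$-value at least $2^{-p}$, so no $\nu_{k,p}$ is exhaustive, and we let $p\to\infty$. Increasing $p$ adds new ranks but also changes which triples of the old ranks are cards, so no monotonicity is at hand; we take limits along a fixed nonprincipal ultrafilter $U$ on $\mathbb N$. A property holds \emph{for $U$-many $p$} if the set of $p$ with the property belongs to $U$. Recall that a property of all large $p$ holds for $U$-many $p$; that finitely many properties holding for $U$-many $p$ hold simultaneously for $U$-many $p$; that a function on $\mathbb N$ with finitely many values is constant on a set in $U$; and that every bounded real sequence $(t_p)$ has a unique limit $t=\lim_{p\to U}t_p$, characterized by $|t_p-t|<\varepsilon$ for $U$-many $p$, for each $\varepsilon>0$. This limit is linear and monotone, depends only on the values on a set in $U$, and if $t<t'$ (or $t>t'$) then $t_p<t'$ (or $t_p>t'$) for $U$-many $p$.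

For $k\ge1$ and $B\in\mathcal B$ put $\nu_k(B)=\lim_{p\to U}\nu_{k,p}(B)$.

\begin{proposition}\label{prop:N}
Let $k\ge1$.
\begin{enumerate}
\item[(N1)] $\nu_k$ is a submeasure on $\mathcal B$ invariant under coordinate flips, $\nu_k\le\nu_{k+1}$, and $c_k\le\nu_k(T)\le2^{-k}N(k)$.
\item[(N2)] Let $|I|=N(k)$ and $E\in\mathcal B$. Suppose that for every $m\in I\setminus\{\max I\}$ and $A\in\mathcal A_m$ there is $C\in\mathcal B_{m^+}$ with $C\subset A$, $C\cap E=\emptyset$ and $\nu_{k+1}(\pi_A^{-1}(C))>1$. Then $\nu_k(E)\le2^{-k}$.
\item[(N3)] If $m\ge1$, $A\in\mathcal A_m$ and $\nu_k(B)<1/m$, then $\nu_k(\pi_A^{-1}(B))\le2\nu_k(B)$.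
\item[(N4)] If $\nu_1(B)<2^{-k}$, then $\nu_{k+1}(B)=\nu_1(B)$.
\item[(N5)] If $n\ge N(k)$ and $A\in\mathcal A_n$, then $\nu_k(A)\le2^{-k}$.
\end{enumerate}
\end{proposition}

\begin{proof}
(N1) Each statement holds for $\nu_{k,p}$, $p\ge k+1$, by Section~\ref{sec:cards}, and passes to the limit.

(N2) The hypothesis consists of finitely many strict inequalities, one for each pair $(m,A)$. For $U$-many $p$ they all hold with $\nu_{k+1,p}$ in place of $\nu_{k+1}$, and then $(E,I,k)$ is a card of depth $p$ and weight $2^{-k}$.

(N3) For $U$-many $p$ we have $\nu_{k,p}(B)<1/m$, and $\nu_{k,p}(B)$ is then the infimum of the weights of covers $F$ with $w(F)<1/m$. By \eqref{eq:P2} a card $e$ of such a cover has $2/|I_e|\le w(e)<1/m$, so $|I_e|>2m$ and $|I_e\cap(m,\infty)|\ge|I_e|-m\ge|I_e|/2$. Lemma~\ref{lem:local} with $n=\infty$ and $\theta=\frac12$ turns $F$ into a cover of $\pi_A^{-1}(B)$ of weight at most $2w(F)$. Hence $\nu_{k,p}(\pi_A^{-1}(B))\le2\nu_{k,p}(B)$.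

(N4) For $U$-many $p$ we have $p>k$ and $\nu_{1,p}(B)<2^{-k}$. In a cover of weight less than $2^{-k}$ a card of rank $j$ satisfies $2^{-j}<2^{-k}$, so $j\ge k+1$ and the cover is admissible for $\nu_{k+1,p}$. Hence $\nu_{k+1,p}(B)\le\nu_{1,p}(B)$, and the reverse inequality always holds.

(N5) Apply (N2) with $E=A$ and $I=[N(k)]$. Let $m<N(k)$ and $A'\in\mathcal A_m$. If $A\cap A'=\emptyset$, take $C=A'$; then $\pi_{A'}^{-1}(C)=T$ and $\nu_{k+1}(T)\ge c_{k+1}>1$. Otherwise $A\subset A'$, and since $m+1\le n$ the coordinate $z_{m+1}$ has a constant value $t$ on $A$. Take $C=\{z\in A':z_{m+1}=1-t\}$. Then $\pi_{A'}^{-1}(C)=\{z:z_{m+1}=1-t\}$. This set and its complement are exchanged by a flip, so by (N1) each has $\nu_{k+1}$-value at least $c_{k+1}/2>1$.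
\end{proof}

The limit $\nu_k$ is no longer defined by covers; (N2) is what survives of the definition, and it is our only tool for proving that a set is small. Property (N4) reconciles the growth of $c_k$ with the existence of a single algebra: the $\nu_k$ differ greatly on $T$ but agree on small sets. Property (N3) says that a very small set is also small relative to every atom of a given level.

\section{Exhaustivity}\label{sec:exh}

Let $(E_i)$ be a disjoint sequence in $\mathcal B$. To bound $\nu_k(E_i)$ by (N2) we need, in each atom $A$ of a given level, one hole that serves all large $i$. If finitely many $E_i$ together are large relative to $A$, their union is a hole for all later sets. Otherwise all finite unions are small relative to $A$, and one would like to take the complement of the full union; but the full union need not belong to $\mathcal B$. The next lemma replaces it by a set $H\in\mathcal B$ of comparable size that almost contains each member of the sequence. The reason is a trichotomy for the cards in cheap covers, relative to two levels $r\le r'$. The cards with at least half of their index set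 in $[1,r]$ can be enlarged to sets in the finite algebra $\mathcal B_r$. The cards with more than half of their index set beyond $r'$ cannot cover an atom of $\mathcal B_{r'}$. The remaining cards have small total weight if $r$ is chosen well.

\begin{lemma}\label{lem:H}
Let $k\ge1$ and $0<2\alpha\le c_k$, and let $(S_i)$ be a sequence in $\mathcal B$ with $\nu_k(S_1\cup\dots\cup S_n)<\alpha$ for all $n$. For every $\eta>0$ there is $H\in\mathcal B$ with $\nu_k(H)\le2\alpha$ and $\nu_k(S_i\setminus H)\le\eta$ for all $i$.
\end{lemma}

\begin{proof}
For each $n$ and $U$-many $p$ choose a cover $F_{n,p}$ of $S_1\cup\dots\cup S_n$ by cards of depth $p$ with ranks in $[k,p]$ and $w(F_{n,p})<\alpha$. Call a card $e$ \emph{early at $r$} if $|I_e\cap[1,r]|\ge|I_e|/2$; it is then early at every $r'\ge r$. With $e$ ranging over the cards of $F_{n,p}$ that are early at $r$, put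
\[
\alpha_{n,p,r}=\sum_ew(e)\le\alpha,\qquad H_{n,p,r}=\bigcup_eE_e^{(r)}\in\mathcal B_r .
\]
Lemma~\ref{lem:local} with window $(0,r]$ and $\theta=\frac12$ gives $\nu_{k,p}(H_{n,p,r})\le2\alpha$. Since $\mathcal B_r$ is finite, there is $H_{n,r}$ with $H_{n,p,r}=H_{n,r}$ for $U$-many $p$, so that $\nu_k(H_{n,r})\le2\alpha$, and there is $H_r$ with $H_{n,r}=H_r$ for $U$-many $n$, so that $\nu_k(H_r)\le2\alpha$. Let $\alpha_{n,r}=\lim_{p\to U}\alpha_{n,p,r}$ and $\alpha_r=\lim_{n\to U}\alpha_{n,r}$. The sequence $(\alpha_r)$ is nondecreasing and bounded by $\alpha$. Fix $r$ with $\alpha_{r'}-\alpha_r<\eta/2$ for all $r'\ge r$, and let $H=H_r$.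

Fix $i$, and $r'\ge r$ with $S_i\in\mathcal B_{r'}$. Choose $n\ge i$ with $H_{n,r}=H$ and $\alpha_{n,r'}-\alpha_{n,r}<\eta/2$; $U$-many $n$ qualify. For $U$-many $p$ we then have $H_{n,p,r}=H$ and $\alpha_{n,p,r'}-\alpha_{n,p,r}<\eta/2$. Fix such a $p$ and an atom $A'\in\mathcal A_{r'}$ with $A'\subset S_i$. Let $G$ consist of the cards of $F_{n,p}$ that are not early at $r'$; they satisfy $|I_e\cap(r',\infty)|>|I_e|/2$, and $2w(G)<2\alpha\le c_k\le\nu_{k,p}(T)$ by Proposition~\ref{prop:lower}. Lemma~\ref{lem:escape} with $C=A'$ and window $(r',\infty)$ gives $y\in A'$ not covered by $G$. As $F_{n,p}$ covers $S_i$, we have $y\in E_e\subset E_e^{(r')}$ for some $e$ early at $r'$, and then $A'\subset E_e^{(r')}$ because $E_e^{(r')}\in\mathcal B_{r'}$. If $e$ is already early at $r$, then $A'\subset E_e^{(r)}\subset H$. Therefore $S_i\setminus H$ is covered by the sets $E_e^{(r')}$ with $e$ early at $r'$ but not at $r$, and Lemma~\ref{lem:local} with window $(0,r']$ gives $\nu_{k,p}(S_i\setminus H)\le2(\alpha_{n,p,r'}-\alpha_{n,p,r})<\eta$. Take the limit in $p$.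
\end{proof}

\begin{proposition}\label{prop:exh}
The submeasure $\nu_1$ is exhaustive.
\end{proposition}

\begin{proof}
Let $(E_i)$ be pairwise disjoint in $\mathcal B$, $k\ge1$ and $\varepsilon>0$. We show that $\nu_k(E_i)\le2^{-k}+\varepsilon$ for all large $i$; this suffices because $\nu_1\le\nu_k$.

\emph{Holes at one level.} Let $m\ge1$ and $\varepsilon'>0$. We claim that each $A\in\mathcal A_m$ contains a set $C_A\in\mathcal B$ with
\begin{equation}\label{eq:hole}
\nu_{k+1}(\pi_A^{-1}(C_A))>1\qquad\text{and}\qquad\nu_k(E_i\cap C_A)\le2^{-m}\varepsilon'\ \text{ for all large }i.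
\end{equation}
Let $S_i=\pi_A^{-1}(E_i)$.

Suppose first that $\nu_{k+1}(S_1\cup\dots\cup S_n)>1$ for some $n$. Put $C_A=A\cap(E_1\cup\dots\cup E_n)$. Then $\pi_A^{-1}(C_A)=S_1\cup\dots\cup S_n$ by ($\Pi$1), and $E_i\cap C_A=\emptyset$ for $i>n$. This is the only use of disjointness.

Otherwise all these unions have $\nu_{k+1}$-value at most $1$. Choose $\eta<1/m$ with $2^{m+1}\eta\le2^{-m}\varepsilon'$, and apply Lemma~\ref{lem:H} to $\nu_{k+1}$ with $\alpha=2$, as $4\le c_{k+1}$ permits. We obtain $H$ with $\nu_{k+1}(H)\le4$ and $\nu_{k+1}(S_i\setminus H)\le\eta$ for all $i$. The candidate $A\setminus H$ pulls back to $T\setminus\pi_A^{-1}(H)$, and we have no bound on $\pi_A^{-1}(H)$. We therefore shrink $H$ to a set that does not depend on the first $m$ coordinates: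
\[
H^*=\bigcap_{A_0\in\mathcal A_m}\pi_{A_0}^{-1}(H).
\]
A point $z\in H^*$ is fixed by $\pi_{A_0}$ for the atom $A_0$ containing it, so $H^*\subset H$. By ($\Pi$2), $\pi_A^{-1}(H^*)=\bigcap_{A_0}(\pi_{A_0}\pi_A)^{-1}(H)=H^*$ and $\pi_{A_0}^{-1}(S_i)=(\pi_A\pi_{A_0})^{-1}(E_i)=S_i$. Hence
\[
S_i\setminus H^*=\bigcup_{A_0}\bigl(S_i\setminus\pi_{A_0}^{-1}(H)\bigr)=\bigcup_{A_0}\pi_{A_0}^{-1}(S_i\setminus H),
\]
and (N3) gives $\nu_{k+1}(S_i\setminus H^*)\le2^m\cdot2\eta$. Put $C_A=A\setminus H^*$. Then $\pi_A^{-1}(C_A)=T\setminus H^*$ has $\nu_{k+1}$-value at least $c_{k+1}-4>1$. Since $A\cap E_i\subset S_i$, we have $E_i\cap C_A\subset S_i\setminus H^*$, so $\nu_k(E_i\cap C_A)\le2^{m+1}\eta\le2^{-m}\varepsilon'$ for all $i$. This proves \eqref{eq:hole}.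

\emph{Iteration.} Let $m_1=1$ and $\varepsilon'=\varepsilon/N(k)$. Given $m_t$ with $t<N(k)$, choose sets $C_A$, $A\in\mathcal A_{m_t}$, as in \eqref{eq:hole}, and choose $m_{t+1}>m_t$ with all of them in $\mathcal B_{m_{t+1}}$. Let $I=\{m_1<\dots<m_{N(k)}\}$ and let $W$ be the union of all sets $C_A$ chosen. For large $i$, each level contributes at most $2^{m_t}\cdot2^{-m_t}\varepsilon'$, so $\nu_k(E_i\cap W)\le\varepsilon$. The set $E_i\setminus W$ is disjoint from all $C_A$, so $\nu_k(E_i\setminus W)\le2^{-k}$ by (N2).
\end{proof}

\section{The algebra $D$}\label{sec:D}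

Since $B\triangle B''\subset(B\triangle B')\cup(B'\triangle B'')$, the function $d(B,B')=\nu_1(B\triangle B')$ is a pseudometric on $\mathcal B$. Let $(D,d)$ be the metric completion of $\mathcal B$, points at distance $0$ being identified, and let $B^\bullet\in D$ be the image of $B$; these images are dense. For $\circ\in\{\cup,\cap,\setminus\}$,
\[
(B_1\circ B_2)\triangle(B_1'\circ B_2')\subset(B_1\triangle B_1')\cup(B_2\triangle B_2'),
\]
because a point outside the right side belongs to $B_i$ exactly when it belongs to $B_i'$. So the operations are Lipschitz and extend continuously to $D$. Both sides of a Boolean identity are continuous and agree on a dense set of tuples, so $D$ is a Boolean algebra and $B\mapsto B^\bullet$ is a homomorphism. Put $\hat\nu(x)=d(x,0)$. Then $\hat\nu$ is continuous in the metric and $\hat\nu(B^\bullet)=\nu_1(B)$. The relations $d(x,y)=\hat\nu(x\triangle y)$, $\hat\nu(x\vee y)\le\hat\nu(x)+\hat\nu(y)$ and $\hat\nu(x\wedge y)\le\hat\nu(y)$ hold on a dense set of pairs, hence everywhere; the last one is monotonicity. Thus $\hat\nu$ is a submeasure, strictly positive because $d$ is a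 metric.

\begin{proposition}\label{prop:D}
$D$ is a nontrivial atomless ccc complete Boolean algebra, and $\hat\nu$ is a strictly positive continuous submeasure on $D$.
\end{proposition}

\begin{proof}
\emph{$\hat\nu$ is exhaustive.} Otherwise there are $\varepsilon>0$ and pairwise disjoint $x_i$, $i\ge1$, with $\hat\nu(x_i)\ge\varepsilon$. Choose $B_i\in\mathcal B$ with $\hat\nu(x_i\triangle B_i^\bullet)<2^{-i-2}\varepsilon$, so that $\nu_1(B_i)\ge\frac78\varepsilon$, and put $B_i'=B_i\setminus\bigcup_{j<i}B_j$. For $j<i$, disjointness of $x_i$ and $x_j$ gives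
\[
B_i^\bullet\wedge B_j^\bullet\le(B_i^\bullet\setminus x_i)\vee(x_i\wedge B_j^\bullet)\le(B_i^\bullet\triangle x_i)\vee(B_j^\bullet\triangle x_j).
\]
Hence $(B_i\setminus B_i')^\bullet\le\bigvee_{j\le i}(B_j^\bullet\triangle x_j)$, $\nu_1(B_i\setminus B_i')\le\varepsilon/4$ and $\nu_1(B_i')\ge\varepsilon/2$. The $B_i'$ are pairwise disjoint, contradicting Proposition~\ref{prop:exh}.

\emph{Completeness and continuity.} Let $(x_n)$ be decreasing. If it were not Cauchy, there would be $\varepsilon>0$ and $n_1<n_1'\le n_2<n_2'\le\cdots$ with $\hat\nu(x_{n_i}\setminus x_{n_i'})\ge\varepsilon$, and these differences are pairwise disjoint. So $(x_n)$ converges to some $x$. By continuity of $\wedge$, $x\wedge x_n=\lim_{n'}x_{n'}\wedge x_n=\lim_{n'}x_{n'}=x$, and if $y\le x_n$ for all $n$ then $y\wedge x=\lim_ny\wedge x_n=y$. Thus $x=\bigwedge_nx_n$. It follows that all countable infima exist, so $D$ is $\sigma$-complete, and that $\hat\nu(x_n)=d(x_n,0)\to0$ if the infimum is $0$. By Lemma~\ref{lem:ccc}, $D$ is ccc and complete.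

\emph{Nontrivial and atomless.} We have $\hat\nu(1)=\nu_1(T)\ge c_1=1$. An atom $x$ of $D$ meets, hence lies below, some $A^\bullet$ with $A\in\mathcal A_{N(k)}$, and then $\hat\nu(x)\le\nu_1(A)\le\nu_k(A)\le2^{-k}$ by (N5). This holds for all $k$, so $x=0$, a contradiction.
\end{proof}

\section{Random unions of small pieces}\label{sec:random}

We have to find an element of small $\lambda$-measure that is large relative to each of the $2^m$ atoms of $\mathcal B_m$. We cut the unit of $M$ into many small pieces of equal measure and keep each piece with probability $1/L$. Fix an atom $A$ and let $V(K)$ be the size, relative to $A$, of the union of the pieces indexed by $K$. If the pieces are colored at random with $L$ colors, some color class has $V$ at least $1/L$ of the total. This shows only that $V(K)$ is large with probability at least $1/L$, while a union bound over the atoms needs failure probability below $2^{-m}$, and $m$ is far larger than $L$. Concentration of measure closes the gap. The inequality we need is a special case of Talagrand's ``control by two points''.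

\begin{lemma}\label{lem:two}
Let $0<\theta<1$ and let $K\subset[n]$ be random, each point belonging to $K$ independently with probability $\theta$. Let $\mathcal F,\mathcal F'$ be nonempty downward closed families of subsets of $[n]$, and let
\[
f(K)=f_{\mathcal F,\mathcal F'}(K)=\min\{|K\setminus(K_1\cup K_2)|:K_1\in\mathcal F,\ K_2\in\mathcal F'\}.
\]
Then $\mathbb E\,2^f\le1/(P(\mathcal F)P(\mathcal F'))$.
\end{lemma}

\begin{proof}
We use induction on $n$. For $n=0$ both sides equal $1$. Let $\mathcal F,\mathcal F'$ be families on $[n+1]$, and let
\[
\mathcal F^0=\{K\subset[n]:K\in\mathcal F\},\qquad\mathcal F^1=\{K\subset[n]:K\cup\{n+1\}\in\mathcal F\};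
\]
define $\mathcal F'^0,\mathcal F'^1$ from $\mathcal F'$ in the same way. These families are downward closed, $\mathcal F^1\subset\mathcal F^0\ni\emptyset$ and $\mathcal F'^1\subset\mathcal F'^0\ni\emptyset$. Let $a_i=P(\mathcal F^i)$, $b_i=P(\mathcal F'^i)$, so $a_0,b_0>0$; let $u=a_1/a_0$, $v=b_1/b_0$ and $g=\max(u,v)\in[0,1]$. Write $f_{ij}=f_{\mathcal F^i,\mathcal F'^j}$.

If $n+1\notin K$, then $f(K)\le f_{00}(K)$. If $K=K'\cup\{n+1\}$ with $K'\subset[n]$, we may leave the point $n+1$ uncovered, or add it to $K_1$, or add it to $K_2$; so $f(K)$ is at most each of $1+f_{00}(K')$, $f_{10}(K')$, $f_{01}(K')$, where a term involving an empty family is omitted. By induction, reading $1/0=\infty$,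
\[
\mathbb E\,2^f\le\frac{1-\theta}{a_0b_0}+\theta\min\Bigl(\frac2{a_0b_0},\frac1{a_1b_0},\frac1{a_0b_1}\Bigr)=\frac{1-\theta+\theta\min(2,1/g)}{a_0b_0},
\]
while
\[
P(\mathcal F)P(\mathcal F')=a_0b_0(1-\theta+\theta u)(1-\theta+\theta v)\le a_0b_0\bigl(1-\theta(1-g)\bigr)^2 .
\]
It remains to see that $\bigl(1-\theta+\theta\min(2,1/g)\bigr)\bigl(1-\theta(1-g)\bigr)^2\le1$. We use $1+t\le e^t$. If $g\ge\frac12$, the left side is at most $\exp\bigl(\theta\frac{1-g}g-2\theta(1-g)\bigr)=\exp\bigl(\theta(1-g)(\frac1g-2)\bigr)\le1$. If $g<\frac12$, it is at most $(1+\theta)(1-\theta/2)^2\le e^{\theta}e^{-\theta}=1$.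
\end{proof}

The bound does not depend on $n$, and this is what the second set buys. For $\mathcal F=\{K:|K|\le\theta n\}$ we have $P(\mathcal F)\to\frac12$ by the central limit theorem, while $\min_{K_1\in\mathcal F}|K\setminus K_1|=\max(0,|K|-\lfloor\theta n\rfloor)$ exceeds $\sqrt n$ with probability bounded away from $0$.

\begin{lemma}\label{lem:random}
Let $L\ge2$ and $h\ge1$ be integers and let $0<\tau<1$ satisfy $2^h>L\tau^{-2}$. Let $V$ be a submeasure on the power set of $[R]$ with $V([R])>3L$ and $V(\{i\})\le1/h$ for all $i$. If $K\subset[R]$ contains each point independently with probability $1/L$, then $P(V(K)\le1)<\tau$.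
\end{lemma}

\begin{proof}
The family $\mathcal F=\{K:V(K)\le1\}$ is downward closed and contains $\emptyset$. Suppose $P(\mathcal F)\ge\tau$, and let $f=f_{\mathcal F,\mathcal F}$. By Markov's inequality and Lemma~\ref{lem:two}, $P(f\ge h)\le2^{-h}\,\mathbb E\,2^f\le2^{-h}\tau^{-2}<1/L$. If $f(K)<h$, then $K$ is contained in the union of two members of $\mathcal F$ and fewer than $h$ points, so $V(K)\le1+1+h\cdot\frac1h=3$. Hence $P(V(K)>3)<1/L$. Color the points of $[R]$ independently and uniformly with $L$ colors. Each color class is distributed as $K$, so the probability that some class has $V>3$ is less than $1$. For a coloring in which all classes have $V\le3$, subadditivity gives $V([R])\le3L$, a contradiction.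
\end{proof}

\section{No atomless measure subalgebra}\label{sec:A}

We prove Theorem~\ref{thm:A} for the algebra $D$ of Proposition~\ref{prop:D}. Suppose that $a\ne0$, that $M$ is an atomless complete subalgebra of $D_a$, and that $\lambda$ is a strictly positive $\sigma$-additive probability on $M$. The following lemma replaces the choice of an atom of least measure in Example~\ref{ex:top}: the set $b$ will provide the holes at level $m$, and inside $a$ it is almost contained in an element $u\in M$ of small measure. Outside $a$ the set $b$ is unrestricted, since $\lambda$ does not see that part of $D$; this takes care of the atoms $A$ that meet $a$ little or not at all.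

\begin{lemma}\label{lem:u}
Given $k,m\ge1$ and $\varepsilon>0$, there are $u\in M$ and $b\in\mathcal B$ such that
\[
\lambda(u)\le\frac1{2N(k)},\qquad\hat\nu\bigl((a\setminus u)\wedge b^\bullet\bigr)\le\varepsilon,\qquad\nu_{k+1}(\pi_A^{-1}(b))>1\ \text{ for all }A\in\mathcal A_m .
\]
\end{lemma}

\begin{proof}
Let $L=4N(k)$ and $\tau=2^{-m-1}$. Choose an integer $h$ with $2^h>L\tau^{-2}$, and $\beta>0$ with $\beta<2^{-k}$, $\beta<1/m$ and $2\beta\le1/h$.

\emph{Small pieces.} By Lemma~\ref{lem:compare} there is $\delta>0$ such that $x\in M$ and $\lambda(x)<\delta$ imply $\hat\nu(x)<\beta/2$. Choose $R>2L$ with $1/R<\delta$ and, by Lemma~\ref{lem:equi}, a partition $x_1,\dots,x_R$ of $a$ in $M$ with $\lambda(x_i)=1/R$. Let $\gamma=\min(\varepsilon/R,\beta/2)$, choose $r_i\in\mathcal B$ with $\hat\nu(x_i\triangle r_i^\bullet)\le\gamma$ for $1\le i\le R$, and put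
\[
r_0=T\setminus(r_1\cup\dots\cup r_R),\qquad y=\bigvee_{i=1}^R(x_i\triangle r_i^\bullet),
\]
so that $\hat\nu(y)\le\varepsilon$. For $1\le i\le R$ we have $\nu_1(r_i)\le\hat\nu(x_i)+\gamma<\beta$. As $\beta<2^{-k}$, (N4) gives $\nu_{k+1}(r_i)=\nu_1(r_i)<\beta$, and as $\beta<1/m$, (N3) gives $\nu_{k+1}(\pi_A^{-1}(r_i))<2\beta\le1/h$ for all $A\in\mathcal A_m$.

\emph{Random choice.} For $K\subset[R]$ and $A\in\mathcal A_m$ let $r_K=\bigcup_{i\in K}r_i$ and $V_A(K)=\nu_{k+1}(\pi_A^{-1}(r_K))$. Each $V_A$ is a submeasure on the power set of $[R]$ with $V_A(\{i\})\le1/h$. Call $A$ \emph{critical} if $\nu_{k+1}(\pi_A^{-1}(r_0))\le1$. The sets $\pi_A^{-1}(r_0)$ and $\pi_A^{-1}(r_{[R]})$ cover $T$, so for critical $A$ we get $V_A([R])\ge c_{k+1}-1>12N(k)=3L$ from (N1) and \eqref{eq:P2}. Let $K\subset[R]$ contain each point independently with probability $1/L$. By Lemma~\ref{lem:random}, the probability that $V_A(K)\le1$ for some critical $A$ is less than $2^m\tau=\frac12$. The variable $|K|$ has mean $R/L$ and variance at most $R/L$, so Chebyshev's inequality gives $P(|K|>2R/L)\le(R/L)/(R/L)^2=L/R<\frac12$. Hence there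 is $K$ with $|K|\le2R/L$ and $V_A(K)>1$ for all critical $A$.

\emph{Verification.} Put $u=\bigvee_{i\in K}x_i$ and $b=r_0\cup r_K$. Then $\lambda(u)=|K|/R\le2/L=1/(2N(k))$. The set $\pi_A^{-1}(b)$ contains $\pi_A^{-1}(r_K)$ and $\pi_A^{-1}(r_0)$, and one of these has $\nu_{k+1}$-value greater than $1$: the first if $A$ is critical, the second if not. For $i\in K$ the element $a\setminus u$ is disjoint from $x_i$, so $(a\setminus u)\wedge r_i^\bullet\le r_i^\bullet\setminus x_i\le y$. Also $a\wedge r_0^\bullet=\bigvee_{i=1}^R(x_i\wedge r_0^\bullet)\le\bigvee_{i=1}^R(x_i\setminus r_i^\bullet)\le y$. Thus $(a\setminus u)\wedge b^\bullet\le y$.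
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Fix $k\ge1$ and let $m_1=1$. Given $m_t$ with $t<N(k)$, apply Lemma~\ref{lem:u} with $m=m_t$ and $\varepsilon=2^{-k}/N(k)$ to obtain $u_t$ and $b_t$, and choose $m_{t+1}>m_t$ with $b_t\in\mathcal B_{m_{t+1}}$. Let $I=\{m_1<\dots<m_{N(k)}\}$ and $X=T\setminus\bigcup_tb_t$. For $A\in\mathcal A_{m_t}$ the set $C=A\cap b_t\in\mathcal B_{m_{t+1}}$ is disjoint from $X$, and $\pi_A^{-1}(C)=\pi_A^{-1}(b_t)$ has $\nu_{k+1}$-value greater than $1$. By (N2), $\nu_1(X)\le\nu_k(X)\le2^{-k}$.

Let $e_k=a\setminus\bigvee_tu_t\in M$. Then $\lambda(e_k)\ge1-N(k)\cdot\frac1{2N(k)}=\frac12$. Since $1=X^\bullet\vee\bigvee_tb_t^\bullet$ and $e_k\le a\setminus u_t$ for each $t$,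
\[
e_k\le X^\bullet\vee\bigvee_t\bigl((a\setminus u_t)\wedge b_t^\bullet\bigr),\qquad\text{so}\qquad\hat\nu(e_k)\le2^{-k}+N(k)\cdot\frac{2^{-k}}{N(k)}=2^{1-k}.
\]
By Lemma~\ref{lem:compare} with $\varphi=\hat\nu$ and $\psi=\lambda$, there is $\delta>0$ such that $x\in M$ and $\hat\nu(x)<\delta$ imply $\lambda(x)<\frac12$. For $2^{1-k}<\delta$ the element $e_k$ violates this.
\end{proof}

\begin{remark}\label{rem:hyp}
Atomlessness of $M$ is used only in Lemma~\ref{lem:equi}. Completeness of $M$ in $D_a$ makes $\hat\nu$ continuous on $M$, and $\sigma$-additivity makes $\lambda$ continuous; both are needed for Lemma~\ref{lem:compare}. Without these two requirements the statement fails. If $A\in\mathcal A_m$, $m\ge1$, and $\nu_1(A)<1/m$, then $1\le\nu_1(T)=\nu_1(\pi_A^{-1}(A))\le2\nu_1(A)$ by (N3); so $\nu_1(A)>0$ in all cases and $B\mapsto B^\bullet$ is injective. Thus $D$ contains the atomless subalgebra $\mathcal B$, on which $A\mapsto2^{-m}$, $A\in\mathcal A_m$, defines a strictly positive finitely additive probability.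
\end{remark}

\section{Subalgebras of $D$ and random reals}\label{sec:B}

We prove Theorem~\ref{thm:B}. By Lemma~\ref{lem:ccc}, antichains in $D$ are countable, every supremum in $D$ is the supremum of a countable subset, and $\sigma$-subalgebras of $D_a$ are complete subalgebras. If $M$ is a complete subalgebra of $D_a$ and $t\in M$, then $M_t$ is a complete subalgebra of $D_t$, and the atoms of $M_t$ are the atoms of $M$ below $t$.

\begin{proof}[Proof of (1)]
Let $\lambda$ be a measure on a $\sigma$-subalgebra $M$ of $D_a$. The supremum $z\in M$ of all $\lambda$-null elements is the supremum of countably many of them, so $\lambda(z)=0$. Let $s=a\setminus z$. A null element below $s$ lies below $z$ as well, hence is $0$; so $\lambda$ is strictly positive on $M_s$. Let $r\in M$ be the join of the countably many atoms of $M_s$, and let $t=s\setminus r$. An atom of $M_t$ would be an atom of $M_s$ disjoint from $r$, so $M_t$ is atomless. If $t\ne0$, then $M_t$ is an atomless complete subalgebra of $D_t$ with a strictly positive measure, contradicting Theorem~\ref{thm:A}. So $a\setminus r=z$ is null, and $\lambda$ is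 concentrated on the join $r$ of countably many atoms of $M$.
\end{proof}

\begin{proof}[Proof of (2)]
If $\lambda$ is a strictly positive measure on $M$, then by (1) it vanishes on $a\setminus r$ for a join $r$ of atoms, so $r=a$ and $M$ is purely atomic. Conversely, let $M$ be purely atomic, with atoms $d_1,d_2,\dots$ (finitely or countably many). Each $x\in M$ equals $\bigvee_i(x\wedge d_i)$, the join of the atoms below it, so $M$ is isomorphic to the power set of its set of atoms, and $\lambda(x)=\sum\{2^{-i}:d_i\le x\}$ is a strictly positive measure. For general $M$ let $r$ be the join of all atoms. The map $x\mapsto(x\wedge r,x\setminus r)$ is an isomorphism of $M$ onto $M_r\times M_{a\setminus r}$. The first factor is purely atomic with at most countably many atoms. The second is atomless; if it is nontrivial, then by (1), applied in $D_{a\setminus r}$, every measure on it is concentrated on the empty join $0$ and so vanishes.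
\end{proof}

\begin{proof}[Proof of (3)]
Let $M$ be a nontrivial atomless complete subalgebra of $D$. It is complete, and the restriction of $\hat\nu$ is strictly positive and continuous, because infima in $M$ are infima in $D$. So $M$ is a Maharam algebra. For nonzero $c\in M$, a complete subalgebra of $M_c$ is a complete subalgebra of $D_c$, so if it is atomless it carries no strictly positive measure.
\end{proof}

For (4) we recall the standard facts. In forcing with a complete Boolean algebra $D$, each statement $\phi$ of the forcing language has a Boolean value $\|\phi\|\in D$, and a nonzero $a$ forces $\phi$ if and only if $a\le\|\phi\|$. Moreover $\|\neg\phi\|=1\setminus\|\phi\|$ and $\|\exists n\in\mathbb N\ \phi(n)\|=\bigvee_n\|\phi(n)\|$. Every Borel set $B\subset2^{\mathbb N}$ of the ground model has a reinterpretation $B^*$ in the extension, obtained by evaluating a Borel code for $B$; it does not depend on the code, and $B\mapsto B^*$ commutes with complements and with unions of sequences in the ground model. Let $\mu$ be Lebesgue (coin-tossing) measure on $2^{\mathbb N}$. A point $x\in2^{\mathbb N}$ of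 the extension is a \emph{random real} over the ground model if $x\notin B^*$ for every ground-model Borel set $B$ with $\mu(B)=0$. The \emph{Lebesgue measure algebra} $\mathcal L$ is the Borel algebra modulo the ideal of null sets. It is $\sigma$-complete and $\mu$ is a strictly positive measure on it, so it is ccc and complete by Lemma~\ref{lem:ccc}. It is atomless: if $\mu(B)>2^{-n}$, some cylinder of length $n$ meets $B$ in a set of positive measure, and that measure is less than $\mu(B)$.

\begin{proof}[Proof of (4)]
Suppose that a nonzero $a\in D$ forces a name $\dot x$ to be a random real. For Borel $B\subset2^{\mathbb N}$ put $h(B)=a\wedge\|\dot x\in B^*\|$. By the facts above, $h(2^{\mathbb N})=a$, $h(2^{\mathbb N}\setminus B)=a\setminus h(B)$, $h(\bigcup_nB_n)=\bigvee_nh(B_n)$, and $h(B)=0$ if $\mu(B)=0$. So $h$ induces a homomorphism $\bar h\colon\mathcal L\to D_a$ that preserves countable suprema. Its image $M$ is a $\sigma$-subalgebra, hence a complete subalgebra, of $D_a$. Its kernel is an ideal closed under countable suprema; the supremum $c$ of the kernel is the supremum of a countable subset, so the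 kernel is $\mathcal L_c$, and $c\ne1$ since $\bar h(1)=a\ne0$. The restriction of $\bar h$ to $\mathcal L_{1\setminus c}$ is injective, and it maps onto $M$ because $\bar h(x)=\bar h(x\setminus c)$. Thus $M$ is isomorphic to $\mathcal L_{1\setminus c}$, a nontrivial atomless algebra on which $\mu$ is a strictly positive measure. This contradicts Theorem~\ref{thm:A}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Contributions}
\emph{Contributions to the theory of weakly}, \texttt{http://www.math.psu.edu/jech/preprints/contributions.pdf}.

\bibitem{Talagrand}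
Talagrand, \emph{Maharam's problem}, Ann. of Math. 168 (2008).

\end{thebibliography}
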